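# Strong comparison for the $p$-Laplacian, and its failure at flat boundary points

## 1. Two loads on an interval

Let $1<p<\infty$ and put $a(\xi)=|\xi|^{p-2}\xi$, $a(0)=0$. On a bounded interval $\Omega=(\alpha,\beta)$ take two bounded functions $f\le g$ a.e. that are not a.e. equal. Let $u,v\in W^{1,p}_0(\alpha,\beta)$ solve
$$-(a(u'))'=f,\qquad -(a(v'))'=g$$
in the weak sense. Think of $f$ and $g$ as loads and of $u$ and $v$ as the responses. If the load is increased somewhere, does the response become strictly larger everywhere, with strictly steeper slopes at the two ends? On an interval the answer is yes for every $p$.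

First, regularity. The equation says that $a(u')$ has the bounded weak derivative $-f$, so $a(u')$ is Lipschitz. Since $a:\mathbb R\to\mathbb R$ is an increasing homeomorphism, $u'$ is continuous. The same holds for $v$.

**Claim on the interval.** $u<v$ in $(\alpha,\beta)$, $v'(\alpha)>u'(\alpha)$ and $v'(\beta)<u'(\beta)$.

**Proof.** Look at the difference of the fluxes, $z=a(v')-a(u')$. It is Lipschitz, $z'=-(g-f)\le0$, and $z$ is not constant because $f\not\equiv g$. Since $a$ is strictly increasing, $z$ and $v'-u'$ have the same sign at every point. Finally $\int_\alpha^\beta(v'-u')=0$, because $u$ and $v$ vanish at both ends.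

Suppose $z(\alpha)\le0$. Then $z\le0$ everywhere, so $v'\le u'$. The zero integral and continuity force $v'\equiv u'$, so $z\equiv0$, which is impossible. Hence $z(\alpha)>0$, that is, $v'(\alpha)>u'(\alpha)$. If $z(\beta)\ge0$, then $z\ge0$ everywhere, and again $z\equiv0$, a contradiction. Hence $z(\beta)<0$, that is, $v'(\beta)<u'(\beta)$.

Now let $x\in(\alpha,\beta)$. If $z(x)\ge0$, then $z\ge0$ on $[\alpha,x]$ and $z>0$ near $\alpha$, so $(v-u)(x)=\int_\alpha^x(v'-u')>0$. If $z(x)<0$, then $z<0$ on $[x,\beta]$ and $(v-u)(x)=\int_x^\beta(u'-v')>0$. $\square$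

**Example.** On $(-1,1)$ take $f=0$, $g=1$. Then $u=0$ and $v=\frac{p-1}p\big(1-|x|^{p/(p-1)}\big)$, since $a(v')=-x$. Here $z=-x$. Both derivatives vanish at $x=0$, where the equation degenerates (for $p>2$) or becomes singular (for $p<2$), and this does no harm: the flux difference does not notice.

What changes in dimension $N\ge2$? The flux difference becomes a vector field $a(\nabla v)-a(\nabla u)$ whose divergence is $-(g-f)\le0$. An inequality for a divergence gives no pointwise sign. One multidimensional case can still be done by hand. Let $\Omega=B_R(0)$, $N\ge2$, and let $f,g$ be radial. By uniqueness (Section 2) $u,v$ are radial, and they are $C^1$ on $\bar\Omega$. Testing with radial functions gives $(r^{N-1}a(u'))'=-r^{N-1}f$ on $(0,R)$, and $r^{N-1}a(u')\to0$ as $r\to0$. Hence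
$$r^{N-1}\big(a(v'(r))-a(u'(r))\big)=-\int_0^r(g-f)\sigma^{N-1}d\sigma\le0,$$
with strict inequality for $r$ near $R$. So $v'\le u'$, $v'(R)<u'(R)$ and $(v-u)(r)=\int_r^R(u'-v')>0$. Radial data cannot produce a counterexample; something genuinely angular will be needed.

## 2. The Dirichlet problem in a $C^2$ domain

Let $\Omega\subset\mathbb R^N$ be a bounded domain with $C^2$ boundary (a bounded open interval if $N=1$), with exterior unit normal $\nu$, and let $\Delta_pu=\operatorname{div}(|\nabla u|^{p-2}\nabla u)=\operatorname{div}a(\nabla u)$. Let $f,g\in L^\infty(\Omega)$ with $f\le g$ a.e., and consider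
$$-\Delta_pu=f\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega, \tag{1}$$
$$-\Delta_pv=g\ \text{ in }\Omega,\qquad v=0\ \text{ on }\partial\Omega. \tag{2}$$

**Definition.** A weak solution of (1) is a function $u\in W^{1,p}_0(\Omega)$ with $\int_\Omega a(\nabla u)\cdot\nabla\zeta=\int_\Omega f\zeta$ for all $\zeta\in W^{1,p}_0(\Omega)$.

**Example.** In $\Omega=B_R(0)$ the solution for $f\equiv1$ is $u=\frac{p-1}pN^{-1/(p-1)}\big(R^{p/(p-1)}-|x|^{p/(p-1)}\big)$, because $a(\nabla u)=-x/N$. The exponent $\frac p{p-1}$ is the one for which the flux $a(\nabla|x|^{p/(p-1)})$ is linear in $x$. It will return.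

The facts that we use are these.

**Monotonicity.** Since $a$ is the gradient of the strictly convex function $\frac1p|\xi|^p$,
$$(a(\xi)-a(\eta))\cdot(\xi-\eta)>0\qquad(\xi\ne\eta). \tag{3}$$

**Existence and uniqueness.** For $h\in L^\infty(\Omega)$ the problem $-\Delta_pw=h$, $w\in W^{1,p}_0(\Omega)$, has a weak solution, the minimizer of $\int\frac1p|\nabla w|^p-hw$. If $w_1,w_2$ are two solutions, testing both equations with $w_1-w_2$ gives $\int(a(\nabla w_1)-a(\nabla w_2))\cdot\nabla(w_1-w_2)=0$, so $\nabla w_1=\nabla w_2$ a.e. by (3), and $w_1=w_2$.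

**Weak comparison (Tolksdorf).** $u\le v$ in $\Omega$. The computation is worth remembering, as it returns twice. Test with $\zeta=(u-v)^+$: then $\int_{\{u>v\}}(a(\nabla u)-a(\nabla v))\cdot(\nabla u-\nabla v)=\int(f-g)\zeta\le0$, so $\nabla\zeta=0$ a.e. by (3), and $\zeta=0$.

**Regularity (DiBenedetto, Tolksdorf, Lieberman).** $u,v\in C^{1,\beta}(\bar\Omega)$ for some $\beta\in(0,1)$. We shall need the quantitative form (Lieberman, Nonlinear Anal. 12 (1988), Theorem 1): if $w\in W^{1,p}_0(\Omega)$ is a weak solution of $-\Delta_pw=h$ with $\|w\|_\infty\le M$ and $\|h\|_\infty\le\Lambda$, then $\|w\|_{C^{1,\beta}(\bar\Omega)}\le C$ with $\beta\in(0,1)$ and $C$ depending only on $M,\Lambda,p,N,\Omega$.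

**The special case $f\equiv0$, $u\equiv0$ (strong maximum principle of Tolksdorf and Vázquez).** If $g\ge0$ and $g\not\equiv0$, then $v>0$ in $\Omega$ and $\partial_\nu v<0$ on $\partial\Omega$.

The classical form of the strong comparison principle would say: if moreover $f\not\equiv g$, then
$$u<v\ \text{ in }\Omega\qquad\text{and}\qquad\frac{\partial u}{\partial\nu}>\frac{\partial v}{\partial\nu}\ \text{ on }\partial\Omega. \tag{4}$$
Does (4) hold with no further hypothesis, for all $p$, $\Omega$, $f\le g$ with $f\not\equiv g$, and all weak solutions $u,v$? The question comes from the article "Nonlinear Eigenvalue Problems For Degenerate Elliptic Systems" (http://www-lmpa.univ-littoral.fr/~cuesta/articles/system.pdf). The answer is no.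

**Theorem 1.** Let $N\ge2$, $p\in(1,\infty)$, $p\ne2$, let $\Omega\subset\mathbb R^N$ be a bounded $C^2$ domain and $x_0\in\partial\Omega$. There are $f\le g$ in $L^\infty(\Omega)$, $f\not\equiv g$, whose solutions $u,v$ satisfy $\frac{\partial u}{\partial\nu}(x_0)=\frac{\partial v}{\partial\nu}(x_0)=0$. So (4) fails.

**Theorem 2.** If $N=1$ (any $p$) or $p=2$ (any $N$), the claim holds. Hence, for given $(p,N)$, the claim holds for all admissible data if and only if $N=1$ or $p=2$.

**Theorem 3.** Let $N\ge2$, $1<p<\infty$, $f\le g$, $f\not\equiv g$, and $w=v-u\ge0$.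

(a) Every connected component of $K=\{x\in\bar\Omega:w(x)=0\}$ meets $\partial\Omega$.

(b) If $\partial_\nu u>\partial_\nu v$ on all of $\partial\Omega$, then $u<v$ in $\Omega$.

(c) Let $S=\{x\in\partial\Omega:\partial_\nu u=\partial_\nu v=0\}$. If $\partial\Omega$ is connected, then (4) holds if and only if $S=\emptyset$. In particular (4) holds if $\partial\Omega$ is connected and $0\le f\le g$, $f\not\equiv g$.

In Theorem 1 it is the boundary part of (4) that fails; nothing is claimed about whether the interior part alone can fail.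

**Proof of the first sentence of Theorem 2.** For $N=1$ this is Section 1: there $\partial_\nu=-\frac d{dx}$ at $\alpha$ and $\partial_\nu=\frac d{dx}$ at $\beta$. For $p=2$ the equation is linear, so $w=v-u$ solves $-\Delta w=g-f\ge0$ with $g-f\not\equiv0$ and $w=0$ on $\partial\Omega$. The special case, applied to the pair $(0,w)$, gives $w>0$ in $\Omega$ and $\partial_\nu w<0$ on $\partial\Omega$. The second sentence of Theorem 2 then follows from Theorem 1, which supplies data violating (4) whenever $N\ge2$ and $p\ne2$. $\square$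

## 3. Linearizing the difference where a gradient survives

For $p\neq2$ the sensible way to imitate the linear proof is to write the flux difference as
$$a(\nabla v)-a(\nabla u)=M\nabla w,\qquad M=\int_0^1Da(\nabla u+\sigma\nabla w)\,d\sigma, \tag{5}$$
so that $w=v-u\ge0$ satisfies the linear inequality $-\operatorname{div}(M\nabla w)=g-f\ge0$. Now
$$Da(\xi)=|\xi|^{p-2}\big(I+(p-2)\,n\otimes n\big),\qquad n=\xi/|\xi|, \tag{6}$$
is symmetric with eigenvalues $|\xi|^{p-2}$ and $(p-1)|\xi|^{p-2}$. Near a point where $\nabla u=\nabla v\ne0$ the matrix $M$ is uniformly elliptic, and the Hopf lemma is available. At a point where $\nabla u$ and $\nabla v$ both tend to $0$, $M$ tends to $0$ if $p>2$ and blows up if $p<2$. There the argument stops. Theorem 3 records how far it goes. Recall that $w\in C^1(\bar\Omega)$, $w\ge0$, $w=0$ and $\partial_\nu w\le0$ on $\partial\Omega$.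

**Proof of (a).** *Purpose: to exclude an island of contact inside $\Omega$, using only monotonicity.* The set $K$ is compact and $\partial\Omega\subset K$. Suppose that a component $C_*$ of $K$ misses $\partial\Omega$. In a compact Hausdorff space a component is the intersection of the clopen sets that contain it. So the clopen subsets of $K$ containing $C_*$ have traces on $\partial\Omega$ with empty intersection. By compactness of $\partial\Omega$ finitely many of these traces already have empty intersection. The intersection of the corresponding clopen sets is a clopen $K_0\subset K$ with $C_*\subset K_0$ and $K_0\cap\partial\Omega=\emptyset$.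

The compact sets $K_0$ and $K\setminus K_0\supset\partial\Omega$ are disjoint, so a small neighborhood $O$ of $K_0$ has $\bar O\subset\Omega$ and $\bar O\cap K=K_0$. Then $\partial O\cap K\subset K_0\subset O$, and since $\partial O\cap O=\emptyset$ we get $\partial O\cap K=\emptyset$. Hence $\delta:=\min_{\partial O}w>0$. The function $\zeta=(\delta-w)^+\chi_O$ lies in $W^{1,p}_0(O)$, because $w$ is $C^1$ on $\bar O$ and $(\delta-w)^+=0$ on $\partial O$. Testing (1) and (2) with it and subtracting,
$$-\int_{O\cap\{w<\delta\}}(a(\nabla v)-a(\nabla u))\cdot(\nabla v-\nabla u)=\int_O(g-f)\zeta\ge0 .$$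
By (3) the left side is $\le0$, so $\nabla w=0$ a.e. on $O\cap\{w<\delta\}$. Thus $\nabla\zeta=0$ a.e. and $\zeta=0$. But $\zeta=\delta$ on $K_0\ne\emptyset$, a contradiction. $\square$

**Proof of (b).** *Purpose: the boundary inequality implies the interior one.* Since $w=0$ and $\partial_\nu w<0$ on the compact set $\partial\Omega$ and $\nabla w$ is continuous on $\bar\Omega$, there are $m,\sigma_0>0$ with $\nabla w(x-\sigma\nu(x))\cdot\nu(x)\le-m$ for $x\in\partial\Omega$, $0\le\sigma\le\sigma_0$. Integrating along the inner normals, $w>0$ in $\Omega$ near $\partial\Omega$. So $K\cap\Omega$ and $\partial\Omega$ are disjoint compact sets with union $K$. A component of $K$ through a point of $K\cap\Omega$ would stay in $K\cap\Omega$ and miss $\partial\Omega$, contradicting (a). So $K\cap\Omega=\emptyset$. $\square$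

**Proof of (c).** If $S\ne\emptyset$, (4) fails at the points of $S$. Let $S=\emptyset$, let $\partial\Omega$ be connected, and put
$$S'=\{x\in\partial\Omega:\partial_\nu u(x)=\partial_\nu v(x)\},$$
a closed set.

**Step 1. $S'$ is open in $\partial\Omega$.** *Purpose: to show that contact of the normal derivatives at a non-critical point spreads.* Let $x_1\in S'$. Tangential derivatives of $u$ and $v$ vanish on $\partial\Omega$, so $\nabla u(x_1)=\nabla v(x_1)=:\xi$, and $\xi\ne0$ because $S=\emptyset$. Choose a small neighborhood $W$ of $x_1$ with $\Omega\cap W$ connected and $|\nabla u-\xi|,|\nabla v-\xi|<|\xi|/2$ in $\Omega\cap W$. The vectors $\nabla u+\sigma\nabla w$, $0\le\sigma\le1$, lie in the ball of radius $|\xi|/2$ about $\xi$, where $a$ is smooth. So $M$ in (5) is symmetric, uniformly elliptic and of class $C^{0,\beta}$ up to $\partial\Omega\cap W$, and $-\operatorname{div}(M\nabla w)=g-f\ge0$ in $\Omega\cap W$.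

By the weak Harnack inequality (Gilbarg–Trudinger, Thm 8.18), the infimum of the nonnegative supersolution $w$ over a small ball bounds from above a constant times an integral mean of a positive power of $w$ over the double ball. So if $w$ vanishes at a point, it vanishes near it: the zero set of $w$ in $\Omega\cap W$ is open. It is also closed. Hence either $w\equiv0$ or $w>0$ in $\Omega\cap W$.

Suppose that $w>0$. For small $\varrho>0$ let $y_\varrho=x_1-\varrho\nu(x_1)$; since $\partial\Omega$ is $C^2$, $B_\varrho(y_\varrho)\subset\Omega\cap W$. Let $z_\varrho$ solve $\operatorname{div}(M\nabla z)=0$ in $B_\varrho(y_\varrho)\setminus\overline{B_{\varrho/2}(y_\varrho)}$ with $z=1$ on the inner and $z=0$ on the outer sphere. Rescale: $\tilde z_\varrho(y)=z_\varrho(y_\varrho+\varrho y)$ on the annulus $B_1\setminus\overline{B_{1/2}}$, with coefficients $M(y_\varrho+\varrho y)$. These converge uniformly to the constant matrix $M(x_1)$ and have bounded $C^{0,\beta}$ norms, and $0\le\tilde z_\varrho\le1$. By the global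 $C^{1,\beta}$ theory (Gilbarg–Trudinger, Thms 8.33–8.34) the $\tilde z_\varrho$ are bounded in $C^{1,\beta}$ of the closed annulus. Every sequence $\varrho_j\to0$ therefore has a subsequence along which they converge in $C^1$ up to the boundary, and the limit solves the problem with the matrix $M(x_1)$. That solution is unique, so $\tilde z_\varrho$ converges to it. By the classical Hopf lemma it has strictly negative outer normal derivative on $\partial B_1$. Hence $\partial_\nu z_\varrho(x_1)=\varrho^{-1}\partial_\nu\tilde z_\varrho(\nu(x_1))<0$ for small $\varrho$.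

Fix such a $\varrho$ and put $m=\min_{\partial B_{\varrho/2}(y_\varrho)}w>0$. On both spheres $w\ge mz_\varrho$, and $-\operatorname{div}(M\nabla(w-mz_\varrho))\ge0$ in between, so $w\ge mz_\varrho$ by the weak maximum principle. Both functions vanish at $x_1$. Comparing difference quotients along the inner normal gives $\partial_\nu w(x_1)\le m\,\partial_\nu z_\varrho(x_1)<0$, which contradicts $x_1\in S'$.

So $w\equiv0$ in $\Omega\cap W$. Then $\nabla w=0$ there and, by continuity, on $\partial\Omega\cap W$, so $\partial\Omega\cap W\subset S'$.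

**Step 2. $S'=\emptyset$.** *Purpose: to rule out that contact spreads over the whole boundary.* If $S'\ne\emptyset$, then $S'=\partial\Omega$ by connectedness. By Step 1 and compactness $w\equiv0$ in a collar of $\partial\Omega$. Testing with functions supported in the collar shows that $f=g$ a.e. there. Take $0\le\eta\in C_c^\infty(\Omega)$ with $\eta=1$ off the collar. Then
$$\int(g-f)\eta=\int(a(\nabla v)-a(\nabla u))\cdot\nabla\eta=0,$$
since $\nabla\eta$ is supported where $\nabla u=\nabla v$. So $f=g$ a.e. off the collar as well, a contradiction.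

**Step 3. Conclusion.** *Purpose: to pass to (4).* Since $\partial_\nu w\le0$ and $S'=\emptyset$, we have $\partial_\nu u>\partial_\nu v$ on $\partial\Omega$, and (b) gives $u<v$ in $\Omega$. Finally let $0\le f\le g$, $f\not\equiv g$. If $f\equiv0$, then $u\equiv0$ and (4) is the special case of Section 2. If $f\not\equiv0$, the special case applied to the pair $(0,u)$ gives $\partial_\nu u<0$ on $\partial\Omega$, so $S=\emptyset$. $\square$

Theorem 3(c) also tells us where to look for a counterexample. When $\partial\Omega$ is connected, (4) can fail only if $u$ and $v$ are both flat at a common boundary point. So we try to build solutions that vanish to higher order at $x_0$.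

## 4. Homogeneous functions $r^kX(\theta)$ in a half plane

Pretend first that $N=2$, that $x_0=0$, and that $\Omega$ is near $0$ the half plane $\{0<\theta<\pi\}$ in polar coordinates $(r,\theta)$. For $U=r^kX(\theta)$ we have in the orthonormal polar frame
$$\nabla U=r^{k-1}\xi_X,\quad D^2U=r^{k-2}H_X,\qquad\xi_X=(kX,X'),\quad H_X=\begin{pmatrix}k(k-1)X&(k-1)X'\\(k-1)X'&kX+X''\end{pmatrix}.$$
Put $q=p-2$ and $D=|\xi_X|$. Then $a(\nabla U)=r^{(k-1)(p-1)}D^q\xi_X$. The polar divergence formula $\frac1r\partial_r(rF_r)+\frac1r\partial_\theta F_\theta$ gives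
$$\Delta_pU=r^{(k-1)(p-1)-1}E[X],\qquad E[X]=(D^qX')'+\mu kD^qX,\quad\mu=(k-1)(p-1)+1. \tag{7}$$

We want bounded right-hand sides, so we need $(k-1)(p-1)\ge1$, that is, $k\ge\frac p{p-1}$. We also want bounded second derivatives, so $k\ge2$. Hence we fix
$$k=\max\Big\{2,\frac p{p-1}\Big\}. \tag{8}$$
If $p<2$, then $k=\frac p{p-1}$, and therefore
$$(k-1)(p-1)=1,\qquad(k-1)(2-p)=k-2. \tag{9}$$

**The squeeze.** Suppose that $u=r^k\Psi$ near $0$ with $\Psi(0)=\Psi(\pi)=0$, that $g=f$ near $0$, and that $v\ge u$ is uniformly very close to $u$. Suppose there is a second function $\Phi$ with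
$$\Phi>\Psi\ \text{ on the closed interval }[0,\pi],\qquad E[\Phi]<E[\Psi]. \tag{10}$$
Then $V=r^k\Phi$ satisfies $-\Delta_pV\ge-\Delta_p(r^k\Psi)=f$, it is $\ge0=v$ on the flat boundary, and it exceeds $v$ on $r=r_0$ if $v-u$ is small enough. By comparison $r^k\Psi=u\le v\le r^k\Phi$, and $v$ is as flat at $0$ as $u$ is. The whole problem is (10). With $\Phi=\Psi+\varepsilon\varphi$ and $\varepsilon$ small, it becomes the search for $\varphi>0$ on $[0,\pi]$ with $E'[\Psi]\varphi<0$, where $E'[\Psi]$ is the linearization. By (6) the differential of $\xi\mapsto|\xi|^q\xi$ is $|\xi|^q(I+q\,n\otimes n)$, so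
$$E'[\Psi]\varphi=(kA_{12}\varphi+A_{22}\varphi')'+\mu(kA_{11}\varphi+A_{12}\varphi'),\quad A=\omega(I+q\,n\otimes n),\ \ \omega=D^q,\ \ n=\xi_\Psi/D, \tag{11}$$
with $D=|\xi_\Psi|$. The eigenvalues of $A$ are $\omega$ and $(p-1)\omega$.

**Why this fails for $p=2$.** For $p=2$ we have $k=2$, $\mu=2$, $A=I$ and $E'[\Psi]\varphi=\varphi''+4\varphi$, whatever $\Psi$ is. Two integrations by parts give
$$\int_0^\pi\sin\theta\,(\varphi''+4\varphi)\,d\theta=\varphi(0)+\varphi(\pi)+3\int_0^\pi\varphi\sin\theta\,d\theta>0\qquad\text{if }\varphi>0,$$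
so $\varphi''+4\varphi<0$ is impossible. The zero-order term $4\varphi$ is too large for an interval of length $\pi$.

**What $p\ne2$ offers.** Compare two model inequalities on a long interval $[0,L]$, for $\varphi>0$ and a constant $c>0$. If $\varphi''\le-c\varphi$, testing with $\sin(\pi s/L)$ gives $\frac\pi L(\varphi(0)+\varphi(L))+(c-\frac{\pi^2}{L^2})\int_0^L\varphi\sin\frac{\pi s}L\,ds\le0$, so $c<\pi^2/L^2$. With a constant drift, however, $\varphi=e^{-qs/2}$ satisfies $\varphi''+q\varphi'=-\frac{q^2}4\varphi$, and $c=q^2/4$ does not depend on $L$. For $p\ne2$ we are free to choose $\Psi$, and the weight $\omega=D^q$ in (11) produces a drift when $\Psi$ grows exponentially. Take $\Psi=\sinh(a\theta)$ with a large number $a$ (not to be confused with the map $a(\cdot)$). In the variable $s=a\theta$ the interval has length $a\pi$, the drift is about $q\tanh s$, and the troublesome zero-order term has shrunk to order $a^{-2}$. The drift wins.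

One thing is wrong with this choice: $\sinh(a\pi)\ne0$. So $\Psi$ must be brought down to $0$ in a thin layer near $\theta=\pi$, and one must check that $\varphi$ stays positive there.

## 5. A positive strict supersolution of the angular equation

**Lemma 1.** Let $p\ne2$. There are $\Psi,\varphi\in C^{1,1}([0,\pi])$ with: $\Psi(0)=\Psi(\pi)=0$, $\Psi>0$ in $(0,\pi)$; $D=|\xi_\Psi|>0$ and $\varphi>0$ on $[0,\pi]$; $E'[\Psi]\varphi\le-c<0$ a.e.; and, if $p<2$, $|\Psi''|\le C|\Psi'|^{2-p}$ a.e.

The last property is for later: it will keep $|\nabla u|^{p-2}|D^2u|$ bounded near an interior maximum of $u$.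

**Step 1. The linearization in the bulk.** *Purpose: to compute $E'[\Psi]\varphi$ for $\Psi=\sinh(a\theta)$ up to errors of order $a^{-2}$.* Let $\Psi=\sinh(a\theta)$ on $[0,\theta_1]$, where $\theta_1=\pi-\ell$, $0<\ell\le1$, and $a\ge k$ is to be fixed. Put $s=a\theta$, $t=\tanh s$, $\kappa=k/a\le1$, $\varrho^2=1+\kappa^2t^2$. Since $\xi_\Psi=(k\sinh s,a\cosh s)$,
$$D=a\varrho\cosh s,\qquad n=\frac{(\kappa t,1)}\varrho .$$
Using $t_s=1-t^2$,
$$\frac{\omega_s}\omega=q\frac{D_s}D=q\Big(t+\frac{\kappa^2t(1-t^2)}{1+\kappa^2t^2}\Big)=q\frac{(1+\kappa^2)t}{1+\kappa^2t^2}=qt+O(\kappa^2).$$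
With $A_{ij}=\omega\alpha_{ij}$ we have
$$\alpha_{22}=1+\frac q{\varrho^2}=p-1-\frac{q\kappa^2t^2}{\varrho^2},\quad\alpha_{12}=\frac{q\kappa t}{\varrho^2},\quad\alpha_{11}=1+\frac{q\kappa^2t^2}{\varrho^2}.$$
For $\varphi(\theta)=\hat\varphi(s)$ we have $\varphi'=a\hat\varphi_s$, so (11) becomes
$$E'[\Psi]\varphi=a^2\Big[(\kappa A_{12}\hat\varphi+A_{22}\hat\varphi_s)_s+\frac{\mu\kappa}k(\kappa A_{11}\hat\varphi+A_{12}\hat\varphi_s)\Big].$$
Dividing the bracket by $\omega$ gives
$$\alpha_{22}\hat\varphi_{ss}+\Big(\alpha_{22}\frac{\omega_s}\omega+(\alpha_{22})_s+\kappa\alpha_{12}+\frac{\mu\kappa}k\alpha_{12}\Big)\hat\varphi_s+\Big(\kappa(\alpha_{12})_s+\kappa\alpha_{12}\frac{\omega_s}\omega+\frac{\mu\kappa^2}k\alpha_{11}\Big)\hat\varphi .$$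
Since $|t|\le1$, $|t_s|\le1$ and $\kappa\le1$, we have $\alpha_{22}=p-1+O(\kappa^2)$, $(\alpha_{22})_s=O(\kappa^2)$, $\alpha_{12},(\alpha_{12})_s=O(\kappa)$, and $\alpha_{11},\omega_s/\omega=O(1)$. Therefore, for all $s\ge0$ and with $C=C(p)$,
$$E'[\Psi]\varphi=a^2\omega\big[(p-1)(\hat\varphi_{ss}+qt\hat\varphi_s)+\mathrm{err}\big],\qquad|\mathrm{err}|\le C\kappa^2(|\hat\varphi|+|\hat\varphi_s|+|\hat\varphi_{ss}|). \tag{12}$$

**Step 2. A supersolution on the half line.** *Purpose: to find $\hat\varphi>0$ on $[0,\infty)$, depending only on $p$, with*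
$$\hat\varphi''+qt\hat\varphi'\le-c_1\hat\varphi,\qquad|\hat\varphi'|+|\hat\varphi''|\le C_1\hat\varphi,\qquad c_1>0. \tag{13}$$

Let $q>0$. Take $\hat\varphi=\cosh^{-\beta}s$ with $\beta=q/2$. Then $\hat\varphi'=-\beta t\hat\varphi$ and $\hat\varphi''=(-\beta(1-t^2)+\beta^2t^2)\hat\varphi$, so
$$\hat\varphi''+qt\hat\varphi'=\beta\big[-1+t^2(1+\beta-q)\big]\hat\varphi .$$
The factor in front of $\hat\varphi$ is affine in $t^2\in[0,1]$ with end values $-\beta=-\frac q2$ and $\beta(\beta-q)=-\frac{q^2}4$. Both are negative. The second part of (13) is clear.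

Let $q<0$, so $q\in(-1,0)$. The drift vanishes at $s=0$, so a pure exponential does not suffice there. Take $\hat\varphi=e^{cs}+3(2-e^{-s})$ with $c=|q|/2\in(0,\frac12)$. Then $\hat\varphi'=ce^{cs}+3e^{-s}$, $\hat\varphi''=c^2e^{cs}-3e^{-s}$, and
$$\hat\varphi''+qt\hat\varphi'=c^2(1-2t)e^{cs}-3(1+|q|t)e^{-s}.$$
If $t\ge\frac34$, this is $\le-\frac{c^2}2e^{cs}\le-\frac{c^2}{14}\hat\varphi$, since $\hat\varphi\le e^{cs}+6\le7e^{cs}$. If $t\le\frac34$, then $s\le\frac12\ln7<1$, and the expression is $\le\frac14e^{1/2}-\frac3{\sqrt7}<-0.7$, while $\hat\varphi\le e^{1/2}+6<8$. Moreover $\hat\varphi\ge e^{cs}+3$, so $|\hat\varphi'|\le ce^{cs}+3\le\hat\varphi$ and $|\hat\varphi''|\le c^2e^{cs}+3\le\hat\varphi$. This proves (13). It is the place where $p\ne2$ is used.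

**Step 3. Fixing $a$.** *Purpose: to absorb the error in (12).* By (13), $|\mathrm{err}|\le C\kappa^2(1+C_1)\hat\varphi$ with $\kappa=k/a$. Fix $a=a(p)\ge k$ so large that $|\mathrm{err}|\le\frac12(p-1)c_1\hat\varphi$. Then for every $\theta_1$
$$E'[\Psi]\varphi\le-\tfrac12(p-1)c_1a^2\,\omega\varphi\quad\text{on }[0,\theta_1]. \tag{14}$$
Normalize $\varphi(\theta)=\hat\varphi(a\theta)/\hat\varphi(a\theta_1)$, so that $\varphi(\theta_1)=1$, and let $\tau=kA_{12}\varphi+A_{22}\varphi'$. Since $|\varphi'(\theta_1)|\le aC_1$, we have $|\tau(\theta_1)|\le C\omega(\theta_1)$. Until $\ell$ is fixed in Step 6, $C,c>0$ denote constants depending only on $p$ (and $a(p)$), not on $\ell$.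

**Step 4. $\Psi$ in the layer $[\theta_1,\pi]$.** *Purpose: to bring $\Psi$ down to $0$ at $\pi$ in a $C^{1,1}$ and concave way, with $D$ under control.* Let $\Psi_1=\sinh(a\theta_1)$ and $m_0=a\cosh(a\theta_1)$. Both lie between positive constants, as $\theta_1\in[\pi-1,\pi)$. For a number $\lambda\in(0,\frac12)$ put
$$\Psi(\theta)=\Psi_1+\frac{m_0\lambda\ell}k\big(1-|y|^k\big),\qquad y=\frac{\theta-\theta_*}{\lambda\ell},\qquad\theta_*=\theta_1+\lambda\ell .$$
At $\theta_1$ we have $y=-1$, so $\Psi=\Psi_1$ and $\Psi'=-m_0|y|^{k-2}y=m_0$: value and slope match. At $\pi$ we have $y=\frac{1-\lambda}\lambda$, so the condition $\Psi(\pi)=0$ reads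
$$\frac{k\Psi_1}{m_0\ell}=\lambda\Big[\Big(\frac{1-\lambda}\lambda\Big)^k-1\Big]. \tag{15}$$
The right side is continuous in $\lambda$, tends to $\infty$ as $\lambda\to0$, and vanishes at $\lambda=\frac12$. So (15) has a solution $\lambda\in(0,\frac12)$, which we take. As $k\ge2$, $\Psi\in C^{1,1}([0,\pi])$. On the layer $\Psi$ is concave, increases up to $\theta_*$ and then decreases to $0$, so $\Psi>0$ in $(0,\pi)$. We need three bounds on the layer.

(i) $D\ge c$. If $\Psi(\theta)\ge\Psi_1/2$, then $D\ge k\Psi_1/2$. Otherwise $\theta>\theta_*$, and by concavity $|\Psi'(\theta)|\ge\frac{\Psi(\theta_*)-\Psi(\theta)}{\theta-\theta_*}\ge\frac{\Psi_1}{2\ell}\ge\frac{\Psi_1}2$.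

(ii) $D\le C/\ell$. Indeed $\Psi\le\Psi_1+m_0$ and $|\Psi'|\le\max(m_0,|\Psi'(\pi)|)$. By (15), $(\frac{1-\lambda}\lambda)^k=1+\frac{k\Psi_1}{m_0\ell\lambda}$. Multiplying by $\frac{m_0\lambda}{1-\lambda}$,
$$|\Psi'(\pi)|=m_0\Big(\frac{1-\lambda}\lambda\Big)^{k-1}=\frac{k\Psi_1/\ell+m_0\lambda}{1-\lambda}\le\frac{2(k\Psi_1+m_0)}\ell .$$

(iii) $D(\sigma)\le CD(\theta)$ for $\theta_1\le\sigma\le\theta\le\pi$. Indeed $D(\sigma)\le C+|\Psi'(\sigma)|$. If $\sigma\le\theta_*$, then $|\Psi'(\sigma)|\le m_0\le C$, and (i) applies. If $\sigma>\theta_*$, then $|\Psi'(\sigma)|\le|\Psi'(\theta)|\le D(\theta)$, and (i) takes care of the constant.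

**Step 5. $\varphi$ in the layer.** *Purpose: to continue $\varphi$ by solving the equation $E'[\Psi]\varphi=-\omega\varphi$.* The definition of $\tau$ gives $\varphi'$ in terms of $(\varphi,\tau)$, and the equation gives $\tau'$. Since $A_{11}-A_{12}^2/A_{22}=\det A/A_{22}$, the linear system is
$$\varphi'=\frac\tau{A_{22}}-k\frac{A_{12}}{A_{22}}\varphi,\qquad\tau'=-\mu(kA_{11}\varphi+A_{12}\varphi')-\omega\varphi=-\mu\frac{A_{12}}{A_{22}}\tau-\Big(\mu k\frac{\det A}{A_{22}}+\omega\Big)\varphi . \tag{16}$$
Let $(\varphi,\tau)$ solve it on $[\theta_1,\pi]$ with the initial values at $\theta_1$ continued from the bulk. Then $E'[\Psi]\varphi=-\omega\varphi$ a.e. on the layer. There $\xi_\Psi$ is Lipschitz and $D\ge c$, so $A$ is Lipschitz; hence so are $\tau$ and, by the first equation, $\varphi'$. Since $A,\tau,\varphi$ are continuous at $\theta_1$, so is $\varphi'$, and $\varphi\in C^{1,1}([0,\pi])$.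

**Step 6. Positivity in the layer, and the choice of $\ell$.** *Purpose: to show that $\varphi$ stays close to $1$ if the layer is thin.* The eigenvalues of $A$ being $\omega$ and $(p-1)\omega$, we have $|A_{12}/A_{22}|\le C$, $\det A/A_{22}\le C\omega$ and $1/A_{22}\le C/\omega$. Also $|\tau(\theta_1)|\le C\omega(\theta_1)\le C$. On an interval $[\theta_1,\theta_2]$ on which $|\varphi-1|\le\frac12$, (16) gives $|\tau'|\le C|\tau|+C\omega$, and Gronwall's inequality on an interval of length at most $1$ gives $|\tau(\theta)|\le C\big(1+\int_{\theta_1}^\theta\omega\big)$. Inserting this in $|\varphi'|\le C|\tau|/\omega+C$ and integrating,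
$$|\varphi-1|\le C\ell+C\int_{\theta_1}^\pi\frac{d\theta}{\omega(\theta)}+C\int_{\theta_1}^\pi\frac1{\omega(\theta)}\int_{\theta_1}^\theta\omega(\sigma)\,d\sigma\,d\theta . \tag{17}$$
If $p>2$, then $1/\omega=D^{-q}\le C$ by (i) and $\omega(\sigma)\le C\omega(\theta)$ by (iii), so the right side is $\le C(\ell+\ell^2)$. If $p<2$, then $1/\omega=D^{2-p}\le C\ell^{p-2}$ by (ii) and $\omega\le C$ by (i), so it is $\le C(\ell+\ell^{p-1}+\ell^p)$. Since $p>1$, both tend to $0$ with $\ell$. Fix $\ell$ so small that the right side of (17) is $<\frac14$. If $[\theta_1,\theta_2]$ is the maximal interval on which $|\varphi-1|\le\frac12$, then $|\varphi-1|<\frac14$ on it, so $\theta_2<\pi$ would contradict continuity. Hence $\varphi\ge\frac34$ on the whole layer.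

**Step 7. The remaining properties.** *Purpose: to collect what the lemma claims.* With $\ell$ and $\lambda$ fixed, $\omega\varphi$ is bounded below by a positive constant on $[0,\pi]$, so (14) and Step 5 give $E'[\Psi]\varphi\le-c$ a.e. On the bulk $D\ge a>0$, on the layer $D\ge c$. Let $p<2$. On the layer $|\Psi'|=m_0|y|^{k-1}$ and, by (9),
$$|\Psi''|=\frac{m_0(k-1)}{\lambda\ell}|y|^{k-2}=\frac{m_0(k-1)}{\lambda\ell}|y|^{(k-1)(2-p)}\le C|\Psi'|^{2-p},$$
where $C$ depends on the now fixed $\ell,\lambda$. On the bulk the bound is trivial, since $\Psi'\ge a$ and $\Psi''$ is bounded. $\square$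

**From the linearization to (10).** *Purpose: to pass from $\varphi$ to $\Phi=\Psi+\varepsilon\varphi$.* Write $E[X]=\mathcal E(X,X',X'')$; by (7), $\mathcal E$ is smooth on $\{D>0\}$. Since $\min D>0$ for $\Psi$ and $\Psi'',\varphi''\in L^\infty$, for small $\varepsilon$ and all $\sigma\in[0,1]$ the triples formed with $\Psi+\sigma\varepsilon\varphi$ lie, for a.e. $\theta$, in a fixed compact subset of $\{D>0\}$. There the second derivatives of $\mathcal E$ are bounded, so Taylor's formula gives $E[\Phi]=E[\Psi]+\varepsilon E'[\Psi]\varphi+O(\varepsilon^2)$ uniformly a.e. Fixing $\varepsilon>0$ small, we get $c_0>0$ with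
$$E[\Phi]\le E[\Psi]-3c_0\ \text{ a.e.},\qquad\Phi-\Psi=\varepsilon\varphi>0\ \text{ on }[0,\pi],\qquad|\xi_\Psi|,|\xi_\Phi|\ge c>0. \tag{18}$$

## 6. Coordinates around a closed edge through $x_0$

Two things separate the half plane from the theorem: the boundary is curved, and $N$ may exceed $2$. The slack $3c_0$ in (18) will absorb the curvature. For $N\ge3$ one might use $r=$ distance to a straight edge of dimension $N-2$ through $x_0$. But a piece of a straight tube has end faces, and on these the barrier exceeds $u$ only by $\varepsilon r^k\varphi$, which tends to $0$ at the edge, while the smallness of $v-u$ is only uniform. The comparison on the boundary of the tube would break down there. So we bend the edge into a small closed sphere through $x_0$; the tube around it has no ends.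

**Step 1. The $p$-Laplacian in two curved coordinates.** *Purpose: to measure how $\Delta_p$ changes when the two coordinates are only nearly orthonormal.* In this section $|G-I|$ is the operator norm. For a symmetric $2\times2$ matrix $G$ with $|G-I|\le\frac12$, $\xi\in\mathbb R^2\setminus\{0\}$ and symmetric $H$ put
$$Q(G;\xi,H)=\langle G\xi,\xi\rangle^{\frac{p-2}2}\Big[\operatorname{tr}(GH)+(p-2)\frac{\langle HG\xi,G\xi\rangle}{\langle G\xi,\xi\rangle}\Big].$$
$Q$ is continuous and invariant under simultaneous rotations of $G,\xi,H$, and $Q(G;\lambda\xi,\sigma H)=\lambda^{p-2}\sigma Q(G;\xi,H)$ for $\lambda>0$. Also $Q(I;\xi_X,H_X)=E[X]$ a.e., since both are the $p$-Laplacian of $r^kX$ at $r=1$. For $X\in\{\Psi,\Phi\}$ the pairs $(\xi_X,H_X)$ stay a.e. in a compact set with $|\xi_X|\ge c$. By uniform continuity there is $\varepsilon_0\in(0,\frac12]$ with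
$$|Q(G;\xi_X,H_X)-E[X]|\le c_0\quad\text{for }|G-I|\le\varepsilon_0,\ X\in\{\Psi,\Phi\},\ \text{a.e. }\theta. \tag{19}$$

**Step 2. The coordinates $s,t$.** *Purpose: to choose them with Gram matrix close to $I$.* By a rigid motion, $x_0=0$ and, in a cylinder $Z=\{|x'|<r_*,|x_N|<r_*\}$, $\Omega\cap Z=\{x\in Z:x_N>\psi(x')\}$ with $\psi\in C^2$, $\psi(0)=0$, $\nabla\psi(0)=0$. Fix a unit vector $e\in\mathbb R^{N-1}$ and a small $b\in(0,1)$, and let
$$s(x)=|x'-be|-b,\quad t(x)=x_N-\psi(x'),\quad r=\sqrt{s^2+t^2},\quad(s,t)=r(\cos\theta,\sin\theta).$$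
(From here on $s,t$ are these functions.) In $\Omega\cap Z$ with $r\le b/4$ we have $\frac34b\le|x'-be|\le\frac54b$, $|x'|\le\frac94b$ and $|x_N|\le\frac b4+O(b^2)$. So for small $b$ this set has its closure in $Z$, and $s,t$ are $C^2$ in a neighborhood of that closure. The Gram matrix $G$ of $(\nabla s,\nabla t)$ has the diagonal entries $1$ and $1+|\nabla\psi|^2$ and the off-diagonal entry $-\frac{x'-be}{|x'-be|}\cdot\nabla\psi$. Since $\nabla\psi=O(b)$ there, we can fix $b$ with $|G-I|\le\varepsilon_0$. In particular $x\mapsto(s,t)$ is a submersion, so preimages of null sets are null. Let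
$$\rho=\frac b{16},\qquad\mathcal T_d=\{x\in\Omega\cap Z:r<d\}\ (d\le4\rho),\qquad\Gamma=\{x\in Z:s=t=0\}\subset\partial\Omega .$$
Then $x_0=0\in\Gamma$, and $t>0$ in $\Omega\cap Z$, so $r>0$ and $\theta\in(0,\pi)$ in $\mathcal T_d$. For $N=2$, $\Gamma$ consists of two points, over $x'=0$ and $x'=2be$. For $N\ge3$ it lies over a sphere of radius $b$ in $\mathbb R^{N-1}$.

**Step 3. The differential inequality in the tube.** *Purpose: to carry (18) over to $\Omega$.* For a $C^{1,1}$ function $U(s,t)$ put $u=U(s(x),t(x))$ and $y=(s,t)$. A.e. we have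
$$\nabla u=\sum_iU_i\nabla y_i,\quad|\nabla u|^2=\langle G\nabla U,\nabla U\rangle,\quad\nabla y_i\cdot\nabla u=(G\nabla U)_i,\quad D^2u=\sum_{ij}U_{ij}\nabla y_i\otimes\nabla y_j+\sum_iU_iD^2y_i .$$
Insert this in $\Delta_pu=|\nabla u|^{p-2}\big[\Delta u+(p-2)\frac{\langle D^2u\nabla u,\nabla u\rangle}{|\nabla u|^2}\big]$. The terms with $U_{ij}$ give $Q$, the terms with $D^2y_i$ are $|\nabla u|^{p-2}O(|\nabla U|)$, and $|\nabla u|$ is comparable to $|\nabla U|$. Hence, a.e. where $\nabla U\ne0$,
$$\Delta_pu=Q(G;\nabla U,D^2U)+O(|\nabla U|^{p-1}), \tag{20}$$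
with implied constant depending on the $C^2$ norms of $s,t$. Apply this to $V_X:=r^kX(\theta)$, which away from $r=0$ is a $C^{1,1}$ function of $(s,t)$. In the polar frame $\nabla V_X$ and $D^2V_X$ (with respect to $(s,t)$) are $r^{k-1}\xi_X$ and $r^{k-2}H_X$. Passing to this frame is a rotation, under which $Q$ and $|G-I|$ are invariant. By homogeneity, $(k-1)(p-2)+k-2=(k-1)(p-1)-1$, (19) and (20), there is a constant $C_b$ with
$$\big|\Delta_pV_X-r^{(k-1)(p-1)-1}E[X]\big|\le r^{(k-1)(p-1)-1}(c_0+C_br)\quad\text{a.e. in }\mathcal T_{4\rho},\ X\in\{\Psi,\Phi\}.$$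
Put $r_0:=\min\{\rho,c_0/(2C_b)\}$. By (18), in $\mathcal T_{r_0}$
$$-\Delta_pV_\Phi+\Delta_pV_\Psi\ge r^{(k-1)(p-1)-1}(3c_0-2c_0-2C_br)\ge0\quad\text{a.e.} \tag{21}$$

## 7. A function $u$ with bounded $p$-Laplacian and $u=r^k\Psi$ near the edge

We need a global $u$, vanishing on $\partial\Omega$, with $\Delta_pu\in L^\infty(\Omega)$. For $p<2$ a careless cutoff does not do: at critical points of $u$ the factor $|\nabla u|^{p-2}$ is infinite, and $D^2u$ must compensate. The profile below uses only pure powers with exponent $k$ at its critical points. Let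
$$R(r)=\begin{cases}r^k,&0\le r\le\rho\\2\rho^k-|r-2\rho|^k,&\rho\le r\le3\rho\\(4\rho-r)^k,&3\rho\le r\le4\rho\\0,&r\ge4\rho .\end{cases}$$
At $\rho$ and $3\rho$ the values $\rho^k$ and the slopes $\pm k\rho^{k-1}$ match, and at $4\rho$ both vanish, so $R\in C^{1,1}$. Let $U=R(r)\Psi(\theta)$ on the closed half plane $\{t\ge0\}$, put $u=U(s,t)$ where $r<4\rho$ (in $\Omega\cap Z$), and $u=0$ elsewhere in $\Omega$.

**Step 1. Regularity of $u$.** *Purpose: to see that $u$ is an admissible function.* Away from the origin $U$ is $C^{1,1}$. Near the origin $\nabla U=O(r^{k-1})$ and $|D^2U|=O(r^{k-2})=O(1)$ a.e., as $k\ge2$. So $U$ is $C^{1,1}$ on the closed half plane, and $U=0$ on $\{t=0\}$ because $\Psi(0)=\Psi(\pi)=0$. Since $s,t$ are $C^2$ near the closure of $\mathcal T_{4\rho}$ and $U=0$ for $r\ge4\rho$, we get $u\in C^{1,1}(\bar\Omega)$ and $u=0$ on $\partial\Omega$. So $u\in W^{1,p}_0(\Omega)$. Moreover $u=V_\Psi$ in $\mathcal T_\rho$.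

**Claim.** $F=a(\nabla u)$ is Lipschitz on balls in $\Omega$ with a uniform constant. Hence $f:=-\operatorname{div}F\in L^\infty(\Omega)$, and $u$ is the weak solution of (1).

**Step 2. Reduction to a pointwise bound.** *Purpose: to show that it suffices to prove*
$$|\nabla u|^{p-2}|D^2u|\le C\quad\text{a.e. on the open set }\mathcal O=\{x\in\Omega:\nabla u\ne0\}. \tag{22}$$
Assume (22). In $\mathcal O$ the field $F$ is locally Lipschitz, and by (6) $|DF|\le C'$ a.e. there. If a segment lies in $\mathcal O$, then so does a convex neighborhood of it, on which $F$ is $C'$-Lipschitz. By continuity, $|F(x)-F(y)|\le C'|x-y|$ also if only the half-open segment lies in $\mathcal O$. Now let $x,y$ lie in a ball in $\Omega$. If their segment meets $\{\nabla u=0\}$, let $x_1,y_1$ be its first and last points in this closed set. Then $F(x_1)=F(y_1)=0$, so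
$$|F(x)-F(y)|\le|F(x)-F(x_1)|+|F(y_1)-F(y)|\le C'|x-x_1|+C'|y_1-y|\le C'|x-y| .$$
So $F$ is locally Lipschitz with $|DF|$ bounded a.e., and $f\in L^\infty(\Omega)$. Integration by parts gives $\int F\cdot\nabla\zeta=\int f\zeta$ for $\zeta\in C_c^\infty(\Omega)$, and, $F$ being bounded, density gives it for all $\zeta\in W^{1,p}_0(\Omega)$.

**Step 3. The bound (22).** *Purpose: to check the critical points of $u$.* For $p\ge2$ it is trivial, since $u\in C^{1,1}(\bar\Omega)$. Let $p<2$, so $k=\frac p{p-1}$. On $\mathcal O$ we have $r<4\rho$, $|\nabla u|$ is comparable to $|\nabla U|$, and $|D^2u|\le C(|D^2U|+|\nabla U|)$. Since $|\nabla U|^{p-1}$ is bounded, we need $|\nabla U|^{p-2}|D^2U|\le C$ a.e. in $r<4\rho$ where $\nabla U\ne0$. In the polar frame $\nabla U=(R'\Psi,R\Psi'/r)$, and the Hessian entries are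
$$R''\Psi,\qquad\Big(\frac{R'}r-\frac R{r^2}\Big)\Psi',\qquad\frac{R'\Psi}r+\frac{R\Psi''}{r^2}.$$
On each piece $R'$ and $R''$ are constant multiples of the $(k-1)$-th and $(k-2)$-th powers of the same quantity ($r$, $|r-2\rho|$ or $4\rho-r$), so (9) gives $|R''|\le C|R'|^{2-p}$. Lemma 1 gives $|\Psi''|\le C|\Psi'|^{2-p}$. As $p-2<0$, $|\nabla U|^{p-2}\le|\text{component}|^{p-2}$ for each nonzero component. Where the component used below vanishes, the corresponding term vanishes too. So a.e.:

- $|\nabla U|^{p-2}|R''|\Psi\le(|R'|\Psi)^{p-2}\,C|R'|^{2-p}\,\Psi=C\Psi^{p-1}$.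
- $|\nabla U|^{p-2}\frac R{r^2}|\Psi''|\le\big(\frac{R|\Psi'|}r\big)^{p-2}\frac R{r^2}C|\Psi'|^{2-p}=CR^{p-1}r^{-p}\le C$, since for $r\le\rho$ this power is $r^{k(p-1)-p}=1$.
- $|\nabla U|^{p-2}\frac{|R'|\Psi}r\le\frac{(|R'|\Psi)^{p-1}}r\le C$ and $|\nabla U|^{p-2}\frac{R|\Psi'|}{r^2}\le\frac{(R|\Psi'|/r)^{p-1}}r\le C$, since $(k-1)(p-1)=1$.
- $|\nabla U|^{p-2}\frac{|R'\Psi'|}r$. For $r\le3\rho$ we have $|R'|\le CR/r$ (with equality and $C=k$ for $r\le\rho$; and $R\ge\rho^k$ on $[\rho,3\rho]$), so the previous bound applies. For $3\rho\le r<4\rho$ put $h=4\rho-r\le\rho<1$. Then $R=h^k$, $|R'|=kh^{k-1}$, and since $\Psi+|\Psi'|\ge c$, $|\nabla U|\ge ch^{k-1}(\Psi+h|\Psi'|)\ge ch^k$. So the term is $\le Ch^{k(p-2)+k-1}=Ch^{k(p-1)-1}=Ch^{p-1}$.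

This proves (22) and the Claim. In $\mathcal T_{r_0}$ we have $f=-\Delta_pV_\Psi$ a.e. $\square$

## 8. A small load far away, and the barrier

**Step 1. The functions $g$ and $v$.** *Purpose: to change $f$ outside the tube so slightly that $v$ is uniformly close to $u$.* Let $B\subset\Omega$ be a ball with $\bar B\cap\overline{\mathcal T_{r_0}}=\emptyset$. Such balls exist: at points of $\Omega\cap Z$ with $x'=be$ we have $s=-b$, so $r\ge b>r_0$. For $\delta\in(0,1]$ let $g_\delta=f+\delta\chi_B$, and let $v_\delta$ be the solution of (2) with $g=g_\delta$. Then $f\le g_\delta$, $f\not\equiv g_\delta$, and $u\le v_\delta\le v_1$ by weak comparison. So $\|v_\delta\|_\infty$ and $\|g_\delta\|_\infty$ are bounded uniformly in $\delta$, and by Lieberman's estimate (Section 2) $\{v_\delta\}$ is bounded in $C^{1,\beta}(\bar\Omega)$, hence precompact in $C^1(\bar\Omega)$. Any $C^1(\bar\Omega)$-limit along a sequence $\delta\to0$ vanishes on $\partial\Omega$ and solves (1), so it equals $u$ by uniqueness. Therefore $v_\delta\to u$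 uniformly. Fix $\delta$ with
$$\|v_\delta-u\|_\infty<\varepsilon r_0^k\min\varphi \tag{23}$$
and write $v=v_\delta$, $g=g_\delta$.

**Step 2. The barrier on the boundary of the tube.** *Purpose: to prepare the comparison of $v$ with $V=V_\Phi$.* Let $\mathcal T=\mathcal T_{r_0}$ and $V=V_\Phi=u+\varepsilon r^k\varphi(\theta)$, which is continuous on $\bar{\mathcal T}$ (with $V=0$ where $r=0$). Since $\bar{\mathcal T}\subset Z$, every point of $\partial\mathcal T$ either lies on $\partial\Omega$, and then $t=0$, or has $r=r_0$. Where $t=0$, $v=0=u\le V$. Where $r=r_0$, (23) gives $V-v\ge\varepsilon r_0^k\min\varphi-\|v-u\|_\infty>0$. So for $\eta>0$ we have $v-V-\eta<0$ on $\partial\mathcal T$. As $v\in C^1$ and $V$ is locally $C^{1,1}$ in $\mathcal T$ (where $r>0$), the function $\zeta=(v-V-\eta)^+$ is Lipschitz with compact support in $\mathcal T$.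

**Step 3. Comparison in the tube.** *Purpose: to show $v\le V$ in $\mathcal T$.* In $\mathcal T$ we have $\nabla V\ne0$ by (18) and the invertibility of $G$, so $a(\nabla V)$ is locally Lipschitz. Integration by parts, (21) and $f=-\Delta_pV_\Psi$ give
$$\int_{\mathcal T}a(\nabla V)\cdot\nabla\zeta=\int_{\mathcal T}(-\Delta_pV_\Phi)\zeta\ge\int_{\mathcal T}(-\Delta_pV_\Psi)\zeta=\int_{\mathcal T}f\zeta .$$
The weak form of (2) gives $\int_{\mathcal T}a(\nabla v)\cdot\nabla\zeta=\int_{\mathcal T}g\zeta$, and $g=f$ in $\mathcal T$. Subtracting,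
$$\int_{\mathcal T}(a(\nabla v)-a(\nabla V))\cdot\nabla\zeta\le\int_{\mathcal T}(g-f)\zeta=0 .$$
As $\nabla\zeta=\nabla v-\nabla V$ a.e. on $\{\zeta>0\}$ and $\nabla\zeta=0$ a.e. elsewhere, (3) gives $\nabla\zeta=0$ a.e., so $\zeta=0$. Thus $v\le V+\eta$ in $\mathcal T$, and $\eta\to0$ gives $v\le V$.

**Step 4. Both normal derivatives vanish at $x_0$.** *Purpose: to read off the theorem.* Points of $\Omega$ near $x_0$ belong to $\mathcal T$, and $r\le C|x-x_0|$ there, because $s,t$ are Lipschitz and vanish at $x_0$. Hence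
$$0\le v-u\le\varepsilon r^k\varphi(\theta)\le C|x-x_0|^k,\qquad|u|=r^k\Psi\le C|x-x_0|^k\qquad\text{in }\mathcal T\text{ near }x_0 .$$
Since $k\ge2$ and $u(x_0)=v(x_0)=0$, difference quotients along the inner normal at $x_0$ tend to $0$ for $u$ and for $v$. So $\frac{\partial u}{\partial\nu}(x_0)=\frac{\partial v}{\partial\nu}(x_0)=0$, although $f\le g$ and $f\not\equiv g$, and (4) fails. This proves Theorem 1, and with it the second sentence of Theorem 2. $\blacksquare$
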